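\title{The critical points of a realizable list need not be realizable}

\begin{abstract}
A list of complex numbers is realizable if it is the spectrum of an entrywise nonnegative matrix. We disprove the conjecture that the critical points of the characteristic polynomial of a nonnegative matrix always form a realizable list. There are counterexamples of every order $n\ge 6$, even entrywise positive ones; for $n\ge 7$ a power sum of the critical points can be negative; and for $n\ge 8$ there are counterexamples of trace zero. Two obstructions are used. A repeated Perron root forces every realizing matrix to split into blocks, and the critical points may fail to fit into such blocks. A generating function for the power sums of the critical points shows how to make one of them negative. A compactness argument then passes to positive matrices.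
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

A \emph{list} is a finite family of complex numbers in which repetitions count; we write lists in braces. A real matrix is \emph{nonnegative} (\emph{positive}) if all its entries are $\ge 0$ ($>0$). The \emph{spectrum} of a square matrix is the list of roots of its characteristic polynomial, and a list is \emph{realizable} if it is the spectrum of a nonnegative matrix. For a list $L$ and $k\ge1$ let $s_k(L)=\sum_{\lambda\in L}\lambda^k$.

Let $A$ be an $n\times n$ matrix, $n\ge 2$, with spectrum $\Lambda$ and characteristic polynomial $p(t)=\det(tI-A)$. The \emph{critical points} of $p$ are the $n-1$ roots of $p'$, counted with multiplicity; they form the list $\Lambda'$. The following conjecture is posed in \cite{crit}.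

\begin{quote}
\textbf{Conjecture.} If $A$ is nonnegative, then $\Lambda'$ is realizable.
\end{quote}

Several observations make this a reasonable guess.

\emph{Averaging.} Differentiating the determinant row by row gives $p'(t)=\sum_{i=1}^n\det(tI-A_{(i)})$, where $A_{(i)}$ is $A$ with row and column $i$ deleted. So $p'/n$ is the average of $n$ characteristic polynomials of nonnegative matrices of order $n-1$. This is no proof, because such averages can fail to be realizable: the average of $(t-1)^2$ and $(t-3)^2$ has the roots $2\pm i$, while the discriminant $(b_{11}-b_{22})^2+4b_{12}b_{21}$ of a nonnegative $2\times2$ matrix is $\ge0$. But the $A_{(i)}$ all come from one matrix, and one may hope that this helps.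

\emph{Companion matrices.} The polynomial
\begin{equation}\label{eq:companion}
t^m-a_1t^{m-1}-\dots-a_m
\end{equation}
is the characteristic polynomial of the $m\times m$ companion matrix with ones on the superdiagonal, last row $(a_m,\dots,a_1)$, and zeros elsewhere. If all $a_i\ge0$ we say that \eqref{eq:companion} is of \emph{companion type}; its roots are then realizable. The derivative of such a polynomial, divided by $m$, is again of companion type, so the Conjecture holds for nonnegative companion matrices. A product of polynomials of companion type is the characteristic polynomial of the direct sum of the companion matrices, and all our basic counterexamples are such products.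

\emph{Necessary conditions.} If $B\ge0$ is $m\times m$ with spectrum $L$, then $L$ is closed under complex conjugation, $s_k(L)=\operatorname{tr}B^k\ge0$ for all $k$, and
\begin{equation}\label{eq:CS}
(\operatorname{tr}B)^2\le m\sum_i b_{ii}^2\le m\sum_{i,j}b_{ij}b_{ji}=m\operatorname{tr}B^2 .
\end{equation}
It is known that $\Lambda'$ passes the first of these tests. It is closed under conjugation because $p'$ is real, and
\begin{equation}\label{eq:known}
s_1(\Lambda')=\frac{n-1}{n}s_1(\Lambda)\ge0,\qquad s_2(\Lambda')=\frac{n-2}{n}s_2(\Lambda)+\frac{1}{n^2}s_1(\Lambda)^2\ge0 .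
\end{equation}
These formulas give $(n-1)s_2(\Lambda')-s_1(\Lambda')^2=\frac{(n-1)(n-2)}{n^2}\bigl(ns_2(\Lambda)-s_1(\Lambda)^2\bigr)$, which is $\ge0$ by \eqref{eq:CS}, so $\Lambda'$ also satisfies the analogue of \eqref{eq:CS}.

\emph{Small orders.} For $n=2$ the only critical point is $\frac12\operatorname{tr}A\ge0$. For $n=3$ let $\Lambda'=\{\mu_1,\mu_2\}$. Then $(\mu_1-\mu_2)^2=2s_2(\Lambda')-s_1(\Lambda')^2\ge0$, which excludes a nonreal conjugate pair, and two real numbers $\mu_1\ge\mu_2$ with $\mu_1+\mu_2\ge0$ are the eigenvalues of
\begin{equation}\label{eq:two}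
\frac12\begin{pmatrix}\mu_1+\mu_2&\mu_1-\mu_2\\ \mu_1-\mu_2&\mu_1+\mu_2\end{pmatrix}\ge0 .
\end{equation}
The Conjecture is known to hold for $n\le4$, and for $n\le6$ when $s_1(\Lambda)=0$.

Nevertheless the Conjecture is false. Call a nonnegative $n\times n$ matrix a \emph{counterexample of order $n$} if $\Lambda'$ is not realizable.

\begin{theorem}\label{thm:A}
For every $n\ge6$ there is a counterexample of order $n$; there is even an entrywise positive one.
\end{theorem}

\begin{theorem}\label{thm:B}
For every $n\ge7$ there is a nonnegative $n\times n$ matrix with $s_k(\Lambda')<0$ for some $k$. For $n=7$, the polynomial $p(t)=(t-\frac12)(t^2-1)(t^4-1)$ is the characteristic polynomial of a nonnegative matrix and gives $s_7(\Lambda')=-\frac{8593}{823543}$.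
\end{theorem}

\begin{theorem}\label{thm:C}
For every $n\ge8$ there is a counterexample of order $n$ with $s_1(\Lambda)=0$. For $n\ge9$ there is one in which some power sum $s_k(\Lambda')$ is negative.
\end{theorem}

With the known cases, the Conjecture holds for $n\le4$ and fails for every $n\ge6$; restricted to trace zero it holds for $n\le6$ and fails for every $n\ge8$. We do not settle $n=5$ in general, nor $n=7$ with trace zero.

The first obstruction, a repeated Perron root, is set up in Section~\ref{sec:split} and yields the example of order $6$ (Section~\ref{sec:six}), which alone disproves the Conjecture, and the trace-zero example of order $8$ (Section~\ref{sec:eight}). A counterexample does not pass to higher orders by padding: adding a zero row and column replaces $p$ by $tp$, and the roots of $(tp)'$ are in general not those of $p'$ together with $0$, as $p=t^2-1$ shows. The higher orders are therefore handled by the second obstruction, negative power sums (Section~\ref{sec:power}). Section~\ref{sec:open} perturbs the examples to positive matrices.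

\section{How a realizable list splits}\label{sec:split}

We recall two textbook facts. A square matrix $C$ is \emph{reducible} if some simultaneous permutation of its rows and columns brings it to the form $\left(\begin{smallmatrix}X&Y\\0&Z\end{smallmatrix}\right)$ with $X$ and $Z$ square and nonempty, and \emph{irreducible} otherwise. With this convention every $1\times1$ matrix is irreducible. Let $\rho(C)$ be the spectral radius, the largest modulus of an eigenvalue.

\emph{Perron--Frobenius theorem.} If $C\ge0$ is irreducible, then $\rho(C)$ is a simple root of the characteristic polynomial of $C$, and $Cx=\rho(C)x$ for some vector $x$ with positive entries. The number $\rho(C)$ is called the \emph{Perron root}.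

\emph{Frobenius normal form.} Every $B\ge0$ can be brought, by a simultaneous permutation of rows and columns, to block upper triangular form with irreducible diagonal blocks: split a reducible matrix as above and repeat with $X$ and $Z$. The characteristic polynomial of $B$ is the product of those of the diagonal blocks.

\begin{lemma}\label{lem:split}
Every realizable list $L$ can be partitioned into nonempty sublists $L_1,\dots,L_h$, its \emph{parts}, such that each $L_j$
\begin{enumerate}
\item[(i)] is closed under complex conjugation,
\item[(ii)] has sum $s_1(L_j)\ge0$,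
\item[(iii)] contains the number $\max\{|\lambda|:\lambda\in L_j\}$ exactly once.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $B\ge0$ have spectrum $L$, and let $L_j$ be the spectra of the diagonal blocks of its Frobenius normal form. Each block is real, which gives (i); its trace is nonnegative, which gives (ii); and it is irreducible, so the Perron--Frobenius theorem gives (iii).
\end{proof}

The lemma has force when the largest member of $L$ is repeated. By (iii) the copies go to different parts, by (ii) each copy can compensate only the negative members of its own part, and by (i) a nonreal pair cannot be divided between two parts.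

\begin{lemma}\label{lem:pair}
Let $w$ be nonreal with $\operatorname{Re}w<-\frac12$. Let $L$ consist of $w$, $\bar w$ and further members each of which is either equal to $1$ or real and $\le0$. Then $L$ is not realizable.
\end{lemma}

\begin{proof}
Suppose that $L$ is realizable, and let $L_j$ be the part in Lemma~\ref{lem:split} that contains $w$. By (i) it contains $\bar w$. By (iii) it contains, exactly once, a real number $\ge|w|>0$; the only positive real members of $L$ equal $1$, so $L_j$ contains $1$ exactly once. The remaining members of $L_j$ are $\le0$, so $s_1(L_j)\le1+2\operatorname{Re}w<0$, contrary to (ii).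
\end{proof}

\begin{example}
The list $\{1,1,-\frac34+\frac i4,-\frac34-\frac i4\}$ has the positive sum $\frac12$ and is not realizable. The list $\{1,1,-\frac34,-\frac34\}$, with the same sum, is realizable: take two copies of \eqref{eq:two} for $\{1,-\frac34\}$. So the hypothesis that $w$ is nonreal cannot be dropped.
\end{example}

\section{A counterexample of order 6}\label{sec:six}

We want $\Lambda'$ to have the shape in Lemma~\ref{lem:pair}. Since $s_1(\Lambda')\ge0$, it must contain $1$ at least twice, so we let $1$ be a triple root of $p$:
\begin{equation}\label{eq:triple}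
p=(t-1)^3c\quad\text{gives}\quad p'=(t-1)^2R,\qquad R=3c+(t-1)c' .
\end{equation}
Thus $A$ has three blocks with Perron root $1$ among which the roots of $c$ are shared, while a matrix realizing $\Lambda'$ has only two such blocks for the roots of $R$. Take blocks of sizes $1,2,3$ with the characteristic polynomials
\begin{gather*}
t-1,\qquad (t-1)(t+a)=t^2-(1-a)t-a,\\
(t-1)(t^2+t+b)=t^3-(1-b)t-b,
\end{gather*}
which are of companion type for $a,b\in[0,1]$. Then
\begin{align*}
c&=(t+a)(t^2+t+b)=t^3+(1+a)t^2+(a+b)t+ab,\\
(t-1)c'&=3t^3+(2a-1)t^2+(b-a-2)t-(a+b),
\end{align*}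
and therefore
\begin{equation}\label{eq:R}
R=6t^3+(5a+2)t^2+(2a+4b-2)t+(3ab-a-b).
\end{equation}
The roots of $R$ have sum $-\frac{5a+2}6$. If they are a real number $\gamma$ and a nonreal pair $w,\bar w$, then $1+2\operatorname{Re}w=-\frac{5a-4}6-\gamma$, and Lemma~\ref{lem:pair} applies exactly when
\begin{equation}\label{eq:window}
-\frac{5a-4}{6}<\gamma\le0 .
\end{equation}
So $a$ must exceed $\frac45$, the real root must be close to $0$, and the other two roots must stay nonreal. The last two demands compete, as two natural choices show.

\begin{example}
For $a=b=1$ the matrix is a permutation matrix, and $R=6t^3+7t^2+4t+1=(2t+1)(3t^2+2t+1)$. The pair is nonreal, but $\gamma=-\frac12$ violates \eqref{eq:window}. Here $\Lambda'$ is realizable, since $(t-1)(t+\frac12)=t^2-\frac12t-\frac12$ and $(t-1)(t^2+\frac23t+\frac13)=t^3-\frac13t^2-\frac13t-\frac13$ are of companion type. For $a=1$, $b=\frac12$ we get $R=6t^3+7t^2+2t=t(2t+1)(3t+2)$. Now one root is $0$, but the others are real and can be separated: $\{0\}$, $\{1,-\frac12\}$, $\{1,-\frac23\}$ are realizable by \eqref{eq:two}.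
\end{example}

The choice $a=\frac9{10}$, $b=\frac35$ meets all the demands.

\begin{proposition}\label{prop:six}
The matrix
\[
A=(1)\oplus\begin{pmatrix}0&1\\ \frac9{10}&\frac1{10}\end{pmatrix}\oplus\begin{pmatrix}0&1&0\\0&0&1\\ \frac35&\frac25&0\end{pmatrix}
\]
is a counterexample of order $6$.
\end{proposition}

\begin{proof}
The three summands are the companion matrices above for $a=\frac9{10}$, $b=\frac35$. By \eqref{eq:R},
\[
R=6t^3+6.5\,t^2+2.2\,t+0.12=\tfrac1{50}Q,\qquad Q(t)=300t^3+325t^2+110t+6 .
\]
The discriminant of a cubic $q_3t^3+q_2t^2+q_1t+q_0$ with roots $r_1,r_2,r_3$ is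
\[
q_3^4\prod_{i<j}(r_i-r_j)^2=18q_3q_2q_1q_0-4q_2^3q_0+q_2^2q_1^2-4q_3q_1^3-27q_3^2q_0^2,
\]
and it is $\ge0$ if all roots are real. For $Q$ it equals
\begin{multline*}
1158300000-823875000+1278062500-1597200000-87480000\\=-72192500<0,
\end{multline*}
so $Q$ has one real root $\gamma$ and a nonreal pair $w,\bar w$. Since $Q(0)=6$ and
\[
Q(-\tfrac1{12})=\tfrac{-25+325}{144}-\tfrac{110}{12}+6=\tfrac{25-110+72}{12}=-\tfrac{13}{12},
\]
we have $-\frac1{12}<\gamma<0$. From $\gamma+2\operatorname{Re}w=-\frac{325}{300}=-\frac{13}{12}$ we get $1+2\operatorname{Re}w=-\frac1{12}-\gamma<0$. By \eqref{eq:triple}, $\Lambda'=\{1,1,\gamma,w,\bar w\}$, and this list is not realizable by Lemma~\ref{lem:pair}.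
\end{proof}

\section{Trace zero in order 8}\label{sec:eight}

If $s_1(\Lambda)=0$, then $s_1(\Lambda')=0$ by \eqref{eq:known}. The parts in Lemma~\ref{lem:split} then have nonnegative sums that add up to $0$, so every part has sum exactly $0$. The inequality (ii) has become an equation, and it suffices to show that a finite number of subset sums miss one value.

\begin{proposition}\label{prop:eight}
The polynomial $p(t)=(t^2-1)(t^3-1)(t^3-\frac12t-\frac12)$ is the characteristic polynomial of a counterexample of order $8$ with $s_1(\Lambda)=0$.
\end{proposition}

\begin{proof}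
The three factors are of companion type and their companion matrices have trace $0$, so $p$ is the characteristic polynomial of a nonnegative matrix of trace $0$.

\emph{The critical points.} Each factor has the simple root $1$, and $t^3-\frac12t-\frac12=(t-1)(t^2+t+\frac12)$. So $p=(t-1)^3c$ with
\begin{align*}
2c&=(t+1)(t^2+t+1)(2t^2+2t+1)=(t+1)(2t^4+4t^3+5t^2+3t+1)\\
&=2t^5+6t^4+9t^3+8t^2+4t+1,\\
2(t-1)c'&=(t-1)(10t^4+24t^3+27t^2+16t+4)\\
&=10t^5+14t^4+3t^3-11t^2-12t-4 .
\end{align*}
Adding $6c$ to the last line gives, with $R$ as in \eqref{eq:triple},
\begin{gather*}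
2R=16t^5+32t^4+30t^3+13t^2-1=(2t+1)S(t),\\
S(t)=8t^4+12t^3+9t^2+2t-1 .
\end{gather*}
The quadratic $S''=96t^2+72t+18$ has discriminant $5184-6912<0$, so $S''$ has no real zero, and by Rolle's theorem $S$ has at most two real roots counted with multiplicity. Since $S(-1)=2$, $S(0)=-1$ and $S(1)=30$, it has exactly two, $\tau_1\in(0,1)$ and $\tau_2\in(-1,0)$. The other two roots form a nonreal pair $\omega,\bar\omega$, and
\[
\Lambda'=\{1,1,-\tfrac12,\tau_1,\tau_2,\omega,\bar\omega\}.
\]
Lemma~\ref{lem:pair} does not apply, because $\tau_1>0$.

\emph{Reduction to a subset sum.} Suppose that $\Lambda'$ is realizable and take parts as in Lemma~\ref{lem:split}; all have sum $0$. In a part that contains $1$ the largest modulus is at least $1$ and is a real member of $\Lambda'$, so it equals $1$ and occurs once. Hence the two copies of $1$ lie in different parts. One of these two parts does not contain $\omega$, and then by (i) it does not contain $\bar\omega$. It has the form $\{1\}\cup U$, where $U\subseteq\{-\frac12,\tau_1,\tau_2\}$ has sum $-1$.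

\emph{No such $U$ exists.} If $U$ lacks $-\frac12$ or lacks $\tau_2$, its sum is at least $\min(-\frac12,\tau_2)>-1$. If $U=\{-\frac12,\tau_2\}$, then $\tau_2=-\frac12$, but $S(-\frac12)=\frac12-\frac32+\frac94-1-1=-\frac34\ne0$. If $U=\{-\frac12,\tau_1,\tau_2\}$, then $\tau_1+\tau_2=-\frac12$, so $S$ has a factor $t^2+\frac12t+\alpha$. The coefficients of $t^4$ and $t^3$ force the cofactor to be $8t^2+8t+\beta$, and the remaining coefficients give
\[
\beta+4+8\alpha=9,\qquad \tfrac12\beta+8\alpha=2,\qquad \alpha\beta=-1 .
\]
The first two equations give $\beta=6$ and $\alpha=-\frac18$, so $\alpha\beta=-\frac34$, contrary to the third. Hence $\Lambda'$ is not realizable.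
\end{proof}

\section{Negative power sums}\label{sec:power}

The arguments so far need the location of the critical points, which is hard to control as $n$ grows. The power sums $s_k(\Lambda')$ depend only on the coefficients of $p'$, and a single negative one shows that $\Lambda'$ is not realizable. We first compute one example and then explain what it shows.

\subsection*{An example of order 7}

Let $\varepsilon\ge0$ and
\[
p(t)=(t-\varepsilon)(t^2-1)(t^4-1)=t^7-t^5-t^3+t-\varepsilon(t^6-t^4-t^2+1),
\]
a product of polynomials of companion type. With $\varepsilon=7x$,
\[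
\tfrac17p'=t^6-6x\,t^5-\tfrac57t^4+4x\,t^3-\tfrac37t^2+2x\,t+\tfrac17 .
\]
Newton's identities for the power sums $\sigma_k$ of the roots of \eqref{eq:companion}, with arbitrary coefficients $a_i$, read
\[
\sigma_k=a_1\sigma_{k-1}+\dots+a_{k-1}\sigma_1+ka_k\quad(k\le m),\qquad
\sigma_{k}=a_1\sigma_{k-1}+\dots+a_m\sigma_{k-m}\quad(k>m).
\]
Here $m=6$, $\sigma_k=s_k(\Lambda')$ and $(a_1,\dots,a_6)=(6x,\frac57,-4x,\frac37,-2x,-\frac17)$. We get $\sigma_1=6x$, $\sigma_2=36x^2+\frac{10}7$, and, listing in each numerator the contributions of $a_1,a_2,\dots$ in order,
\begin{align*}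
\sigma_3&=216x^3+\tfrac{60+30-84}{7}x=216x^3+\tfrac67x,\\
\sigma_4&=1296x^4+\tfrac{36+180-168}{7}x^2+\tfrac{50+84}{49}=1296x^4+\tfrac{48}7x^2+\tfrac{134}{49},\\
\sigma_5&=7776x^5+\tfrac{288+1080-1008}{7}x^3+\tfrac{804+30-280+126-490}{49}x\\
&=7776x^5+\tfrac{360}7x^3+\tfrac{190}{49}x,\\
\sigma_6&=46656x^6+\tfrac{2160+6480-6048}{7}x^4+\tfrac{1140+240-168+756-588}{49}x^2+\tfrac{670+210-294}{343}\\
&=46656x^6+\tfrac{2592}7x^4+\tfrac{1380}{49}x^2+\tfrac{586}{343},\\
\sigma_7&=279936x^7+\tfrac{15552+38880-36288}{7}x^5+\tfrac{8280+1800-1344+4536-3528}{49}x^3\\
&\qquad+\tfrac{3516+950-3752+126-980-294}{343}x\\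
&=279936x^7+2592x^5+\tfrac{1392}7x^3-\tfrac{62}{49}x .
\end{align*}
For $\varepsilon=\frac12$, that is $x=\frac1{14}$, we put the terms over $7^6=117649$:
\begin{equation}\label{eq:seven}
s_7(\Lambda')=\frac1{14}\cdot\frac{4374+7938+119364-148862}{117649}=-\frac{8593}{823543}.
\end{equation}
Two features make $\sigma_7$ negative for small $x>0$. It vanishes at $x=0$, because $p'$ is then even and its roots are symmetric about $0$; and its linear term is negative. To reproduce this in every order we need a formula for the linear term.

\subsection*{A generating function}

For a formal power series $F(u)$ let $[u^k]F$ be the coefficient of $u^k$. If $X$ has no constant term, $\log(1+X)=X-\frac12X^2+\frac13X^3-\cdots$. The logarithm of a product is the sum of the logarithms, and $\log(1-\lambda u)=-\sum_{k\ge1}\lambda^ku^k/k$.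

\begin{lemma}\label{lem:gf}
Let $p$ be monic of degree $n\ge2$ with roots $\Lambda$ and critical points $\Lambda'$, and let $M(u)=1+\frac1n\sum_{k\ge1}s_k(\Lambda)u^k$. Then
\begin{equation}\label{eq:gf}
s_k(\Lambda')=s_k(\Lambda)-k\,[u^k]\log M(u)\qquad(k\ge1).
\end{equation}
\end{lemma}

\begin{proof}
For large $|t|$ and $u=1/t$,
\[
\frac{p'(t)}{p(t)}=\sum_{\lambda\in\Lambda}\frac1{t-\lambda}=\frac1t\sum_{\lambda\in\Lambda}\sum_{k\ge0}\lambda^ku^k=\frac nt\,M(u).
\]
Hence $p'(t)/(nt^{n-1})=M(u)\,p(t)/t^n$, that is,
\[
\prod_{\mu\in\Lambda'}(1-\mu u)=M(u)\prod_{\lambda\in\Lambda}(1-\lambda u).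
\]
This holds for all small $u\ne0$, so it is an identity of power series. Taking logarithms and comparing the coefficients of $u^k$ gives $-s_k(\Lambda')/k=[u^k]\log M-s_k(\Lambda)/k$.
\end{proof}

Writing $s_k=s_k(\Lambda)$ and expanding the logarithm, we obtain
\[
s_k(\Lambda')=\Bigl(1-\frac kn\Bigr)s_k+\frac{k}{2n^2}\sum_{i+j=k}s_is_j-\frac{k}{3n^3}\sum_{i+j+l=k}s_is_js_l+\cdots,
\]
with positive indices. For $k=1,2$ this is \eqref{eq:known}. For a nonnegative matrix and $k\le n$ the first negative term is the triple sum, and the example above is built on it: $7=1+2+4$, and the three factors feed $s_1$, $s_2$ and $s_4$. The next lemma isolates the first-order effect of the small factor.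

\begin{lemma}\label{lem:first}
Let $1\le r<n$, let $g$ be monic of degree $n-r$ with $g(-t)=\pm g(t)$, and let $p_\varepsilon(t)=(t^r-\varepsilon)g(t)$ have critical points $\Lambda'_\varepsilon$. Let $M_0$ be the series of Lemma~\ref{lem:gf} for $p_0=t^rg$. If $k>r$ is odd, then $s_k(\Lambda'_\varepsilon)$ is a polynomial in $\varepsilon$ with constant term $0$ and linear coefficient
\[
-\frac{kr}{n}\,[u^{k-r}]\frac1{M_0(u)} .
\]
\end{lemma}

\begin{proof}
The roots of $t^r-\varepsilon$ are one fixed root times the $r$th roots of unity, so their $j$th power sum is $r\varepsilon^{j/r}$ if $r\mid j$ and $0$ otherwise. The roots of $g$ are symmetric about $0$, so their odd power sums vanish. Three facts follow. First, since $k$ is odd, the $k$th power sum of the roots of $p_\varepsilon$ is $0$ or $r\varepsilon^{k/r}$, and since $k>r$ the exponent is at least $2$. Second, $M_0$ is even in $u$, hence so is $\log M_0$, and $[u^k]\log M_0=0$. Third, the series $M_\varepsilon$ for $p_\varepsilon$ is $M_0+E$ with $E=\frac rn\sum_{j\ge1}\varepsilon^ju^{rj}$, so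
\[
\log M_\varepsilon=\log M_0+\frac E{M_0}-\frac12\Bigl(\frac E{M_0}\Bigr)^2+\cdots .
\]
Since $E$ is divisible by $u$, only finitely many terms contribute to $u^k$, and each contributes a polynomial in $\varepsilon$. The term $(E/M_0)^j$ is divisible by $\varepsilon^j$, and the part of $E/M_0$ linear in $\varepsilon$ is $\frac rn\varepsilon u^r/M_0$. Now apply \eqref{eq:gf}.
\end{proof}

\subsection*{The choice of $k$ and $g$}

We need a positive coefficient of $1/M_0$. This series is even, so $k-r$ must be even and $r$ odd. Put $v=u^2$ and $M_0=1+\mu_1v+\mu_2v^2+\mu_3v^3+\cdots$, where $n\mu_j$ is the $(2j)$th power sum of the roots of $p_0$. From $1/(1+X)=1-X+X^2-X^3+\cdots$,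
\begin{equation}\label{eq:inv}
\frac1{M_0}=1-\mu_1v+(\mu_1^2-\mu_2)v^2+(2\mu_1\mu_2-\mu_3-\mu_1^3)v^3+\cdots .
\end{equation}
Suppose that $p_0$ is the characteristic polynomial of $A_0\ge0$. Then $-\mu_1\le0$, and $\mu_1^2-\mu_2\le0$ by \eqref{eq:CS} applied to $A_0^2$. The constant term would correspond to $k=r$, where the power sum $r\varepsilon$ enters at first order and the linear coefficient becomes $r-\frac{r^2}n>0$. So the first usable coefficient is that of $v^3$, which means $k=r+6$, and we want $\mu_1\mu_2$ large compared with $\mu_3$. The factor $t^4-1$ adds $4$ to the fourth power sum and nothing to the second and sixth. A factor $t^2-\delta$ makes $\mu_1$ positive of order $\delta$ and costs only $\delta^3$ in $\mu_3$. For $g=t^{n-6-r}(t^2-\delta)(t^4-1)$ we have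
\begin{equation}\label{eq:mu}
\mu_1=\frac{2\delta}n,\qquad \mu_2=\frac{4+2\delta^2}n,\qquad \mu_3=\frac{2\delta^3}n .
\end{equation}
For $\delta=1$ the coefficient of $v^3$ is $\frac{24}{n^2}-\frac2n-\frac8{n^3}=\frac2{n^3}(12n-n^2-4)$. At $n=7$, $r=1$ it equals $\frac{62}{343}$, so the linear term of $s_7(\Lambda')$ is $-\frac{62}{343}\varepsilon=-\frac{62}{49}x$, as computed above. For $n\ge12$ it is negative, so $\delta$ has to shrink as $n$ grows.

\begin{proposition}\label{prop:power}
Let $r\ge1$ be odd, $n\ge r+6$, and
\[
p_\varepsilon(t)=t^{\,n-6-r}\bigl(t^2-\tfrac1n\bigr)(t^4-1)(t^r-\varepsilon),\qquad\varepsilon\ge0 .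
\]
Then $p_\varepsilon$ is the characteristic polynomial of a nonnegative $n\times n$ matrix, and $s_{r+6}(\Lambda'_\varepsilon)<0$ for all sufficiently small $\varepsilon>0$.
\end{proposition}

\begin{proof}
All factors are of companion type, and the degrees add up to $n$; here $n\ge r+6$ is used. Apply Lemma~\ref{lem:first} with $g=t^{n-6-r}(t^2-\frac1n)(t^4-1)$ and $k=r+6$, which is odd because $r$ is. By \eqref{eq:mu} with $\delta=\frac1n$ we have $\mu_1=\frac2{n^2}$, $\mu_2\ge\frac4n$, $\mu_3=\frac2{n^4}$, so by \eqref{eq:inv}
\[
[u^6]\frac1{M_0}\ge\frac{16}{n^3}-\frac2{n^4}-\frac8{n^6}\ge\frac{6}{n^3}>0 .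
\]
Thus $s_k(\Lambda'_\varepsilon)$ is a polynomial in $\varepsilon$ that vanishes at $0$ and has negative derivative there.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Proposition~\ref{prop:power} with $r=1$ gives $s_7(\Lambda')<0$ for every $n\ge7$. The explicit value is \eqref{eq:seven}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $n\ge9$ and take $r=3$ in Proposition~\ref{prop:power}. The roots of each factor of $p_\varepsilon$ have sum $0$, so $s_1(\Lambda)=0$, and $s_9(\Lambda')<0$ for small $\varepsilon>0$, so $\Lambda'$ is not realizable. The case $n=8$ is Proposition~\ref{prop:eight}.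
\end{proof}

\section{Positive counterexamples}\label{sec:open}

The matrices found so far are direct sums, and one may suspect that reducibility is to blame. In Propositions~\ref{prop:six} and~\ref{prop:eight} the proof even depends on a triple Perron root, which a positive matrix, being irreducible, cannot have. We show instead that non-realizability survives small perturbations. Identify a monic real polynomial of degree $m$ with its coefficient vector in $\mathbb{R}^m$, and let $\mathcal{P}_m$ be the set of characteristic polynomials of nonnegative $m\times m$ matrices. We want $\mathcal{P}_m$ to be closed. The difficulty is that bounded characteristic polynomials do not force bounded matrices: consider $\left(\begin{smallmatrix}0&j\\0&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}0&j\\1/j&0\end{smallmatrix}\right)$ as $j\to\infty$. The proof removes the first kind of growth by deleting blocks and the second by a diagonal similarity.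

\begin{lemma}\label{lem:closed}
For each $m\ge1$ the set $\mathcal{P}_m$ is closed.
\end{lemma}

\begin{proof}
We first show that every $B\ge0$ has the same characteristic polynomial as a matrix with all entries in $[0,\rho(B)]$. Put $B$ in Frobenius normal form and replace the blocks above the diagonal by zero; the characteristic polynomial does not change. Let $C$ be a diagonal block, $x$ a positive vector with $Cx=\rho(C)x$, and $D$ the diagonal matrix with diagonal $x$. With $\mathbf 1$ the all-ones vector, $D^{-1}CD\mathbf 1=D^{-1}Cx=\rho(C)\mathbf 1$. So $D^{-1}CD$ is similar to $C$, is nonnegative, and has all row sums equal to $\rho(C)\le\rho(B)$; its entries lie in $[0,\rho(B)]$. Replace each block $C$ in this way.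

Now let $q_j\in\mathcal{P}_m$ converge to $q$. A root of a monic polynomial has modulus at most $1$ plus the largest modulus of a coefficient, so the roots of all $q_j$ have modulus at most some $K$. By the first step, $q_j$ is the characteristic polynomial of a matrix $B_j$ with entries in $[0,K]$. A subsequence of $(B_j)$ converges to some $B\ge0$, and since the coefficients of the characteristic polynomial are continuous in the entries, $B$ has characteristic polynomial $q$.
\end{proof}

\begin{corollary}\label{cor:open}
The counterexamples of order $n$ form a relatively open subset of the nonnegative $n\times n$ matrices.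
\end{corollary}

\begin{proof}
The map sending $A$ to $p'/n$ is continuous with values in the monic real polynomials of degree $n-1$, and $A\ge0$ is a counterexample exactly when $p'/n\notin\mathcal{P}_{n-1}$. The complement of $\mathcal{P}_{n-1}$ is open by Lemma~\ref{lem:closed}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
A counterexample $A$ of order $n$ exists for $n=6$ by Proposition~\ref{prop:six}, and for $n\ge7$ by Theorem~\ref{thm:B}, since realizable lists have nonnegative power sums. Let $J$ be the all-ones matrix. For $\eta>0$ the matrix $A+\eta J$ is positive, and for small $\eta$ it is a counterexample by Corollary~\ref{cor:open}.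
\end{proof}

\begin{remark}
A nonnegative matrix of trace zero has zero diagonal, so it cannot be positive, but all its other entries can be. If $A$ is a trace-zero counterexample of order $n\ge8$ from Theorem~\ref{thm:C}, then for small $\eta>0$ the matrix $A+\eta(J-I)$ is, by Corollary~\ref{cor:open}, a trace-zero counterexample with all off-diagonal entries positive.
\end{remark}

\begin{thebibliography}{1}

\bibitem{crit}
\emph{On the realizability of the critical points of a realizable list},
\texttt{https://github.com/AmberThrall/amberthrall.github.io}.

\end{thebibliography}
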